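# On-line packing of unit fractions with $H+o(\sqrt H)$ bins, and then with $H+H^{2/5+o(1)}$

## 1. Windows that are powers of two

An input is a sequence $\sigma=\langle w_1,\dots,w_n\rangle$ of positive integers, called *windows*. Item $i$ has size $1/w_i$, and the items must be packed into bins of size 1, using as few bins as possible. This is Unit Fractions Bin Packing (UFBP). We work *on-line*: the items arrive one at a time in order, each must be assigned irrevocably to a bin when it arrives, and neither $n$ nor the total size is known in advance. An on-line algorithm is one fixed algorithm that must handle every input. All algorithms below are deterministic. The benchmark is the bandwidth lower bound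
$$H(\sigma)=\Big\lceil \sum_{i=1}^n \frac1{w_i}\Big\rceil .$$

Some bookkeeping words. The *load* of a bin is the total size of its items; its *gap* is $1-\text{load}$; its *waste* is its unused space. The gap is what we look at while a bin is in use, the waste is what we count at the end. Adding over all bins,
$$\#\text{bins}=\text{total load}+\text{total waste}. \tag{1}$$
So an algorithm is good exactly when its total waste is small.

**Proposition 1.** If all windows are powers of two, there is an on-line algorithm that uses exactly $H(\sigma)$ bins.

**Proof.** Keep the free space of the bins cut into blocks whose sizes are *distinct* numbers among $\frac12,\frac14,\frac18,\dots$. When an item of size $2^{-k}$ arrives, look for the smallest free block of size at least $2^{-k}$.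

If it exists, say of size $2^{-j}$ with $j\le k$, cut it into pieces of sizes $2^{-(j+1)},2^{-(j+2)},\dots,2^{-k}$ and one further piece of size $2^{-k}$, and put the item into the last one. The new free blocks have sizes $2^{-(j+1)},\dots,2^{-k}$. None of these sizes was present before, because $2^{-j}$ was the smallest free size that is at least $2^{-k}$. So the free sizes are still distinct.

If no such block exists, open a new bin and treat it as a block of size $2^0$ in the same way. The new free blocks have sizes $2^{-1},\dots,2^{-k}$, none of which was present.

The total waste is a finite sum of distinct numbers $2^{-i}$ with $i\ge1$, so it is less than 1. By (1) the number of bins is an integer that is at least $S=\sum 1/w_i$ and less than $S+1$, so it equals $\lceil S\rceil=H(\sigma)$. $\square$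

What changes for general windows? Rounding each $w$ down to a power of two is too expensive: $n$ items of size $1/3$ would be treated as items of size $1/2$ and take about $n/2$ bins instead of $n/3$. And the exact bound is lost as soon as the windows 2 and 3 are both allowed. Send $\frac12,\frac13$.

* If the algorithm puts them into different bins, stop. It used 2 bins, and $H=\lceil 5/6\rceil=1$.
* If it puts them into one bin, that bin has gap $\frac16$ and no item of size $\frac12$ or $\frac13$ fits into it. Send $\frac12,\frac13,\frac13$. The total is $S=2$, so $H=2$; the last three items have total size $\frac76$ and need at least two more bins, so at least 3 bins are used.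

In both cases the algorithm uses at least $H+1$ bins. The proof of Proposition 1 used that a leftover space can always be finished off exactly by later items. In general a space must be promised to particular windows, and the promise may waste space. The topic of this lecture is how little waste one can get away with.

## 2. The overhead $f(H)$ and the benchmark $\sqrt H$

The problem comes from the paper "Windows Scheduling as a Restricted Version of Bin Packing". In Windows Scheduling (WS) the input is the same, but item $i$ is a page to be broadcast on channels divided into time slots, all broadcasts of a page come from one channel, and consecutive appearances of page $i$ may be at most $w_i$ slots apart. A page needs at least a fraction $1/w_i$ of a channel, so WS is a restricted version of UFBP.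

The known results are these. Off-line, UFBP can be solved with at most $H+1$ bins, while the best known off-line WS algorithm uses $H+O(\ln H)$ channels. On-line, both problems have algorithms using $H+O(\sqrt H)$ bins or channels; for WS with $H$ not known in advance the bound is $H+4\sqrt H$. Every on-line algorithm for UFBP uses at least $H+\Omega(\ln H)$ bins on some inputs. So off-line UFBP has the better bound, and on-line the two upper bounds are the same. Is there a better upper bound for on-line UFBP? We read "better" asymptotically: are there one on-line algorithm and one function $f(h)=o(\sqrt h)$ such that it uses at most $H(\sigma)+f(H(\sigma))$ bins on every $\sigma$? The answer is yes.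

**Theorem 1.** There are an on-line UFBP algorithm $A$ and a function $f(h)=o(\sqrt h)$ such that $A$ uses at most $H(\sigma)+f(H(\sigma))$ bins on every $\sigma$.

**Theorem 2.** There are an on-line UFBP algorithm and a constant $C$ such that, on every $\sigma$, it uses at most $H(\sigma)+f(H(\sigma))$ bins, where $f(h)\le h^{2/5}\exp\big(C\frac{\log h}{\log\log h}\big)$ for all large $h$. In particular $f(h)=h^{2/5+o(1)}$.

The optimal order, which lies between $\Omega(\ln H)$ and this bound, is not determined here. Theorem 1 needs only divisors; Theorem 2 needs the large sieve. They share the two tools of the next section.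

## 3. Next Fit for tiny items, and phases for an unknown total

Fix an integer $K\ge2$ and call an item *tiny* if its window is greater than $K$.

**Lemma 1 (tiny items).** Pack the tiny items by Next Fit into bins of their own: open a new bin only when the item does not fit into the current bin, and then never use the old one again. If the tiny items have total size $s'$, at most $s'+2s'/K+1$ bins are used.

**Proof.** A bin is abandoned when an item of size less than $1/K$ does not fit, so its load exceeds $1-1/K$. Hence at most $s'/(1-\frac1K)$ bins are abandoned, and there is at most one more. Finally $\frac1{1-1/K}=1+\frac1{K-1}\le1+\frac2K$ because $K\ge2$. $\square$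

The right choice of $K$ depends on the total size, which we do not know. The second tool removes this difficulty.

**Lemma 2 (phases).** Suppose that for every integer $K\ge2$ there is an on-line algorithm $A_K$ that uses at most
$$s+\frac{2s}K+g(K) \tag{2}$$
bins on every input of total size $s$. Let $K_0,K_1,\dots\ge2$ be integers, $F_r=2\cdot4^r/K_r+g(K_r)$ and $G(R)=\sum_{r\le R}F_r$. Then some on-line algorithm uses at most $H(\sigma)+f(H(\sigma))$ bins on every nonempty $\sigma$, where
$$f(h)=G(\lfloor1+\log_4h\rfloor). \tag{3}$$

**Proof.** Work in phases $r=0,1,2,\dots$. Phase $r$ runs a fresh copy of $A_{K_r}$ on fresh bins. It ends just before the first item that would make the total size handled in phase $r$ exceed $4^r$; that item starts phase $r+1$, which it can, since its size is at most $1\le4^{r+1}$. So the load $s_r$ of phase $r$ is at most $4^r$, and phase $r$ uses at most $s_r+F_r$ bins.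

Let $R$ be the last phase and $S=\sum1/w_i$. Summing, the number of bins is at most $S+G(R)\le H+G(R)$. Note that $g\ge0$ (apply (2) to the empty input), so $G$ is nondecreasing, and it remains to bound $R$. If $R\ge1$, the load of phase $R-1$ together with the first item of phase $R$ exceeds $4^{R-1}$. Hence $4^{R-1}<S\le H$ and $R\le1+\log_4H$. If $R=0$, this inequality is trivial because $H\ge1$. $\square$

Now the first approach a sensible person would try. Treat items with $w>K$ as tiny, and for each $w\le K$ use *single-$w$ bins*, which contain only items of size $1/w$; then $w$ items fill a bin exactly, at most one bin per $w$ is not full, and the waste is at most $K$. So (2) holds with $g(K)=K+1$. Taking $K_0=2$ and $K_r=2^r$ for $r\ge1$ gives $F_r\le 3\cdot2^r+1$ for $r\ge1$, so $G(R)=O(2^R)$, and Lemma 2 gives $f(h)=O(\sqrt h)$. No other choice of $K_r$ improves the order of this bound, because $2\cdot4^r/K_r+K_r\ge2\sqrt2\cdot2^r$.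

The algorithm, and not only the bound, is stuck at $\sqrt H$. With $K_r=2^r$, send one item with $w=1$, then $4$ such items, then $16$, and so on up to $4^{R-1}$. These fill the phases $0,\dots,R-1$ exactly. Then send one item of each window $1,2,\dots,2^R$, of total size at most $1+R\ln2\le4^R$; they all fall into phase $R$ (take $R\ge1$). The number of bins is $\frac{4^R-1}3+2^R$, while $H\le\frac{4^R-1}3+2+R\ln2$. So the overhead is at least $2^R-2-R\ln2$, which is of order $\sqrt H$.

This shows the exact point of failure: $K$ different windows each hold an almost empty bin. Everything reduces to one task: *handle the windows $w\le K$ with waste $o(K)$ instead of $K$*, or better, with waste a smaller power of $K$. A loss of $2s/K$ proportional to the load is allowed.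

## 4. Sharing a bin through a common divisor: proof of Theorem 1

If $a$ divides $w$, then $w/a$ items of size $1/w$ fill a space of size $1/a$ exactly. For example, take $a=2$ and the windows $4,6,10$. Cut a bin into two halves. A half can hold two items of size $\frac14$, or three of size $\frac16$, or five of size $\frac1{10}$, with no loss. So different windows can share bins, and a window that has just started ties up only a space $1/a$. As a whole bin is no longer reserved for one window, the waste per window drops from $1$ to $1/a$.

**Step 1. The algorithm $A_K$.** Fix integers $2\le L\le A$. Windows $w>K$ are tiny. A window $w\le K$ is of *type I* if it has a divisor in $[L,A]$; fix one such divisor $a(w)$. Otherwise it is of *type II*. Type II windows use single-$w$ bins. For type I, keep for each $a\in[L,A]$ a supply of $a$-bins, each divided into $a$ compartments of size $1/a$. Each type I window $w$ has at most one active compartment, in an $a(w)$-bin. If an item $w$ arrives and $w$ has no active compartment, give $w$ an unused compartment of the current $a(w)$-bin, opening a new $a(w)$-bin if no compartment is unused. The item goes into the active compartment of $w$. That compartment holds exactly $w/a(w)$ items of size $1/w$; when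 it is full it is deactivated.

**Step 2. The waste.** We count the wasted space by kind.

* Type II windows waste at most $\#\mathrm{II}$ in total, where $\#\mathrm{II}$ is their number.
* Unused compartments occur in at most one bin per $a$, so they waste at most $A$ in total.
* An active compartment wastes at most $1/a(w)\le1/L$, and there is at most one per $w$, so together they waste at most $K/L$.

With (1) and Lemma 1, inequality (2) holds with $g(K)$ replaced by
$$1+A+\frac KL+\#\mathrm{II}. \tag{4}$$

**Step 3. Few windows are of type II.** Let $Q$ be the product of the primes $p$ with $L\le p\le A$. A type II window is divisible by none of these primes, so it is coprime to $Q$. Each block of $Q$ consecutive integers contains $\varphi(Q)$ integers coprime to $Q$, and $[1,K]$ is covered by at most $K/Q+1$ blocks. Hence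
$$\#\mathrm{II}\le\Big(\frac KQ+1\Big)\varphi(Q)\le K\prod_{L\le p\le A}\Big(1-\frac1p\Big)+Q .$$
Let $\varepsilon>0$. Choose $L\ge2$ with $L\ge3/\varepsilon$. Since $\sum1/p$ diverges, $\prod_{L\le p\le A}(1-\frac1p)\le\exp\big(-\sum_{L\le p\le A}\frac1p\big)$ tends to 0 as $A\to\infty$; choose $A$ so that the product is at most $\varepsilon/3$. Then (4) is at most $\frac{2\varepsilon}3K+1+A+Q$, which is at most $\varepsilon K$ for all large $K$, because $L,A,Q$ are fixed.

For each $K$ use the pair $(L,A)$ that minimizes (4), and let $g(K)$ be the minimum. It exists, since (4) is greater than $A$, so only finitely many pairs compete with $(2,2)$. We have shown that (2) holds with $0<g(K)=o(K)$.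

**Step 4. Choice of the $K_r$.** We want $F_r=o(2^r)$. Let $\omega(x)=\sup_{K\ge x}g(K)/K$ over integers $K\ge2$. It is finite, positive, nonincreasing, and tends to 0. For large $r$, so that $\omega(2^r)\le1$, put $K_r=\lceil2^r\omega(2^r)^{-1/2}\rceil\ge2^r$; for the other $r$ put $K_r=2$. For large $r$,
$$\frac{2\cdot4^r}{K_r}\le2\cdot2^r\omega(2^r)^{1/2},\qquad g(K_r)\le\omega(2^r)K_r\le\omega(2^r)\cdot2\cdot2^r\omega(2^r)^{-1/2}=2\cdot2^r\omega(2^r)^{1/2}.$$
The second chain uses $K_r\ge2^r$ and $\lceil x\rceil\le2x$ for $x\ge1$. So $F_r=o(2^r)$. Then $G(R)=o(2^R)$: given $\delta>0$, we have $F_r\le\delta2^r$ from some $r_0$ on, so $G(R)\le G(r_0)+2\delta2^R$. With $R=\lfloor1+\log_4h\rfloor$ we have $2^R\le2\sqrt h$, and Lemma 2 gives $f(h)=o(\sqrt h)$. For the empty input no bin is used. This proves Theorem 1. $\blacksquare$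

How far can this go? The prime windows are the obstacle. A prime $w\in(A,K]$ has no divisor in $[L,A]$, so it is of type II. If $A>K/2$, the term $A$ in (4) already exceeds $K/2$. If $A\le K/2$, every prime in $(K/2,K]$ counts in $\#\mathrm{II}$, and by the prime number theorem there are at least $cK/\log K$ of them for some $c>0$ and all large $K$. So (4) is never below a constant times $K/\log K$, and this construction gives no saving of a power of $K$. A prime window shares no exact compartment with other windows. We need a way of sharing that is not exact.

## 5. Handing a gap $p$ to a window $w$

Suppose that a bin, whatever it contains, has gap $p$, and from now on we put only items of size $1/w$ into it. It takes $\lfloor wp\rfloor$ of them and ends with gap $\{wp\}/w$, where $\{x\}$ is the fractional part. We may lose up to about $1/K$ per finished bin, because the term $2s/K$ in (2) pays for that. So $p$ suits $w$ if $\{wp\}/w<1/K$.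

For example, a bin with gap $p=\frac25$ suits $w=5$ exactly. For $w=13$ we have $wp=5.2$, so five items fit and the final gap is $0.2/13=\frac1{65}$; this is good enough if $K<65$. No divisibility is required of 13.

Sort the windows into dyadic scales $W\le w<2W$ with $W\le K$ and put $\eta=W/K$. If
$$\{wp\}<\eta, \tag{5}$$
then the final gap is less than $\eta/w\le\eta/W=1/K$. So at scale $W$ we want to keep a *pool* of bins with many different gaps, and when a window $w$ needs a bin, hand it one whose gap satisfies (5). A window may miss all the gaps in the pool. How many windows can do that?

The gaps must be well spread. Suppose $\eta\le\frac12$ and all gaps lie in $[\frac12,\frac12+\frac1{8W}]$. For odd $w<2W$ and a gap $p=\frac12+t$ in this interval, $\{wp\}=\frac12+wt$ with $0\le wt<\frac14$, so $w$ misses $p$. However many gaps we take there, all odd windows, half of the scale when $W$ is even, miss all of them. The next section shows that if $N$ gaps are $1/W$-separated modulo 1, at most $84\,T\,W/(N\eta^2)$ windows miss all of them, where $T=K^{o(1)}$. If each gap in the pool costs one bin, and each missing window costs one bin, the balance $N\approx TW/(N\eta^2)$ gives $N\approx\sqrt{TW}/\eta=\sqrt T\,K/\sqrt W$. For $W\ge K^{2/3}$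 this is at most $\sqrt T\,K^{2/3}$, and the windows below about $K^{2/3}$ can have single-$w$ bins. This is where the exponent of Theorem 2 comes from.

The difficulty that remains is dynamic: gaps are used up, new ones must be manufactured, and the set of missing windows changes as the pool changes. Sections 7 and 8 deal with it.

## 6. Windows that miss a well-spaced set of gaps

Write $e(x)=e^{2\pi ix}$, let $\|x\|$ be the distance from $x$ to the nearest integer, and let $\tau(n)$ be the number of divisors of $n$. We use two standard facts.

The first is the large sieve in its dual form (Montgomery–Vaughan 1973, Selberg; see H. L. Montgomery, *The analytic principle of the large sieve*, Bull. AMS 84 (1978)). If $0<\delta\le\frac12$ and $\|x_i-x_k\|\ge\delta$ for $i\ne k$, then for all complex $c_i$ and all integers $A$ and $L\ge1$,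
$$\sum_{n=A+1}^{A+L}\Big|\sum_ic_ie(nx_i)\Big|^2\le(L+\delta^{-1})\sum_i|c_i|^2. \tag{6}$$
It says that exponential sums over separated points are, on average over $n$, not larger than square-root size, once $L\ge\delta^{-1}$.

The second is Wigert's theorem, $\tau(n)\le\exp(O(\log n/\log\log n))$ for $n\ge3$. Put
$$T(K)=\max_{n\le18K^2}\tau(n),\qquad\text{so that } T(K)=\exp\Big(O\Big(\frac{\log K}{\log\log K}\Big)\Big)\quad(K\ge3).$$

**Lemma 3.** Let $2\le W\le K$ be integers, $\eta=W/K$, and let $p_1,\dots,p_N$ be reals with $\|p_i-p_k\|\ge1/W$ for $i\ne k$. Let $B$ be the set of integers $w\in[W,2W)$ with $\{wp_i\}\notin[0,\eta)$ for all $i$. Then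
$$|B|\le\frac{84\,T(K)\,W}{N\eta^2}.$$

**Proof.** The plan: smooth the indicator of $[0,\eta)$ and expand it in a Fourier series. If $w$ misses every $p_i$, some exponential sums over the $p_i$ must be large. The large sieve says that this cannot happen for many $w$.

**Step 1. A test function with nonnegative Fourier weights.** Let $\varphi$ be 1-periodic with $\varphi(\theta)=\max(0,1-|2\theta/\eta-1|)$ on $[0,1)$. It is continuous, it is a triangle of height 1 over $[0,\eta]$, and it vanishes unless $\{\theta\}\in(0,\eta)$. It is the translate by $\eta/2$ of the even function $\max(0,1-2|\theta|/\eta)$, so $\hat\varphi(m)=e(-m\eta/2)\,\alpha_m$ with $\alpha_0=\frac\eta2$ and, for $m\ne0$, after integrating by parts,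
$$\alpha_m=2\int_0^{\eta/2}\Big(1-\frac{2\theta}\eta\Big)\cos(2\pi m\theta)\,d\theta=\frac{1-\cos(\pi m\eta)}{\pi^2m^2\eta}=\frac{2\sin^2(\pi m\eta/2)}{\pi^2m^2\eta}.$$
Thus $0\le\alpha_m\le\min\big(\frac\eta2,\frac2{\pi^2m^2\eta}\big)$ for $m\neq0$, the first bound because the integral of the triangle is $\eta/2$. The series converges absolutely, so $\varphi$ equals its Fourier series, and at $\theta=\eta/2$ all phases cancel: $\sum_{m\in\mathbb Z}\alpha_m=\varphi(\eta/2)=1$. Since $\alpha_{-m}=\alpha_m$, we get $\sum_{m\ge1}\alpha_m\le\frac12$.

**Step 2. A missing window makes exponential sums large.** Let $S(n)=\sum_ie(np_i)$. For $w\in B$ we have $\varphi(wp_i)=0$ for all $i$, so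
$$0=\sum_i\varphi(wp_i)=\sum_{m\in\mathbb Z}\hat\varphi(m)S(mw).$$
The term $m=0$ is $N\eta/2$. The terms $m$ and $-m$ have the same absolute value, so
$$\frac{N\eta}2\le2\sum_{m\ge1}\alpha_m|S(mw)|.$$

**Step 3. Cut off large frequencies.** Let $X=\lceil8/\eta^2\rceil\le9/\eta^2$. Since $|S|\le N$ and $\sum_{m>X}m^{-2}\le1/X$, the terms with $m>X$ contribute to the right-hand side at most
$$2N\cdot\frac2{\pi^2\eta}\cdot\frac1X\le\frac N{2\eta X}\le\frac{N\eta}{16}.$$
Hence $\sum_{1\le m\le X}\alpha_m|S(mw)|\ge\frac12\big(\frac12-\frac1{16}\big)N\eta=\frac7{32}N\eta$. By Cauchy–Schwarz and $\sum_{m\ge1}\alpha_m\le\frac12$,
$$\frac{49}{1024}N^2\eta^2\le\frac12\sum_{1\le m\le X}\alpha_m|S(mw)|^2\qquad(w\in B). \tag{7}$$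

**Step 4. Sum over $w$ with the large sieve.** Sum (7) over $w\in B$ and split $m$ into blocks $2^k\le m<2^{k+1}$, $k\ge0$. For $m\le X$ in block $k$ and $w\in[W,2W)$, the product $n=mw$ lies in $[2^kW,2^{k+2}W)$, an interval of $3\cdot2^kW$ integers. A given $n$ arises from at most $\tau(n)$ pairs $(m,w)$, and $n\le2XW\le18W/\eta^2=18K^2/W\le18K^2$, so it arises from at most $T(K)$ pairs. Extending the sum to all $n$ in the interval and applying (6) with $c_i=1$ and $\delta=1/W\le\frac12$, we see that the sum of $|S(mw)|^2$ over $m\le X$ in block $k$ and $w\in[W,2W)$ is at most
$$T(K)(3\cdot2^kW+W)N\le4\,T(K)\,2^kWN.$$

**Step 5. Sum over the blocks.** In block $k$ we have $\alpha_m\le\min\big(\frac\eta2,\frac2{\pi^24^k\eta}\big)$. We claim that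
$$\sum_{k\ge0}2^k\min\Big(\frac\eta2,\frac2{\pi^24^k\eta}\Big)<2.$$
The $k$ with $2^k\le1/\eta$ have $\sum2^k\le2/\eta$ and contribute at most $\frac2\eta\cdot\frac\eta2=1$. For the other $k$, $\sum2^{-k}\le2\eta$, since the largest term is below $\eta$; they contribute at most $\frac2{\pi^2\eta}\cdot2\eta=\frac4{\pi^2}<1$. Therefore
$$|B|\cdot\frac{49}{1024}N^2\eta^2\le\frac12\cdot4\,T(K)WN\cdot2=4\,T(K)WN,$$
that is, $|B|\le\frac{4096}{49}\cdot\frac{T(K)W}{N\eta^2}\le84\,\frac{T(K)W}{N\eta^2}$. $\square$

## 7. Tokens, private bins and raw bins: the algorithm at scale $W$

Fix $K\ge2$, write $T=T(K)$, and let $W_0$ be the power of 2 with $K^{2/3}\le W_0<2K^{2/3}$; note $W_0\ge2$. The algorithm $A_K$ for Theorem 2 splits the items: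

* windows $w>K$ are tiny and are packed as in Lemma 1;
* windows $w\le K$ with $w<W_0$ use single-$w$ bins, with waste at most $W_0$;
* for each power of two $W\in[W_0,K]$, the windows $w\le K$ with $W\le w<2W$ form *scale $W$*, which has its own bins.

Now fix a scale. Put
$$\eta=\frac WK\in(0,1],\qquad M=\Big\lceil\frac{22\sqrt{TW}}\eta\Big\rceil\ge22 .$$
If $M>W/4$, use single-$w$ bins; there are at most $W$ windows in the scale, so the waste is at most $W<4M$. From here to the end of Section 8 assume $M\le W/4$.

**Cells.** We want gaps of pool bins to be $1/W$-separated. Let $P=2M/W\le\frac12$ and
$$I_j=\Big[P+\frac{2j}W,\;P+\frac{2j+1}W\Big)\subset[P,2P),\qquad j=0,\dots,M-1.$$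
Points in two different cells differ by more than $1/W$ and by less than $P\le\frac12$, so they are $1/W$-separated modulo 1. The factor 2 in $P$ leaves room for the spaces between the cells. All gaps are kept below $2P=4M/W$ for a reason: each of up to $W$ windows may hold such a bin, at a total cost of at most $W\cdot2P=4M$.

**How to manufacture a gap.** The items of the scale have size $1/w\le1/W$, which is the length of a cell. If a bin has gap at least the right end of a cell and we add items of the scale in any order, the gap cannot jump over the cell. For instance, with $W=16$ and the interval $[\frac9{16},\frac{10}{16})$ as target, an empty bin fed with items of size $\frac1{17}$ has gap $\frac{11}{17}\approx0.647$ after six items and $\frac{10}{17}\approx0.588$ after seven, which is inside. The items may be of any mixture of windows, so making gaps ties up only one bin at a time.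

**Kinds of unfinished bins.**

* *Tokens* form the *pool*. The gap of a token lies in a cell, and each cell has at most one token. The pool is *full* if it has $M$ tokens.
* A *private bin* is reserved for one window $w$, with at most one per $w$. It is *short* if its gap is less than $2P$, and *long* otherwise.
* *Raw bins* are material for tokens. At most one raw bin is *active*; it has an assigned empty *target cell*, and its gap is at least the right end of that cell. Each non-active raw bin has gap at least $2P$.

**Rules.** An arriving item with window $w$ is handled by the first rule that applies.

1. *$w$ has a private bin.* Put the item there. If the gap is then less than $1/w$, the bin is *closed*, and is finished.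
2. *Some token has gap $p$ with $\{wp\}<\eta$.* One such token leaves the pool and becomes the private bin of $w$. Put the item there, and close the bin if its gap is then less than $1/w$.
3. *The pool is not full.* If there is no active raw bin, make a raw bin active, with any empty cell as its target; if there is no raw bin at all, open an empty one. Put the item into the active bin. If the gap is now below the right end of the target cell, the bin becomes a token in that cell; call this a *landing*.
4. *Otherwise* open a new bin as the private bin of $w$ and put the item there.

So Rule 4 is for windows that miss every token of a full pool. Lemma 3 says that few windows miss any one fixed set of gaps. But the pool changes, and different windows may be missing at different times, so without further measures nothing we have proved prevents a large number of almost empty Rule 4 bins from accumulating over time. The remedy is to recycle them before the pool has changed too much.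

**Epochs.** Whenever the pool becomes full and no epoch is in progress, an epoch starts; let $\mathcal S_0$ be the set of $M$ tokens at that moment. The epoch ends when $\lceil M/2\rceil$ tokens of $\mathcal S_0$ have left the pool. At that moment every *long* private bin is released and becomes a raw bin.

**The rules are consistent.** An unclosed private bin of $w$ has gap at least $1/w$: it is closed as soon as this fails in Rules 1 and 2, and in Rule 4 the gap is $1-1/w\ge1/w$ as $w\ge W\ge2$. So the item fits in Rule 1. In Rule 2, $wp\ge WP=2M\ge2$, so at least two items fit. In Rule 3 the gap before placement is at least the right end of a cell, hence at least $P\ge2/W>1/w$, so the item fits; and on landing the new gap is at least the right end minus $1/W$, which is the left end, so it does lie in the cell. A non-active raw bin has gap at least $2P$, which exceeds the right end of every cell, so it may be made active with any target; an empty bin has gap $1\ge2P$, and a released bin is long, so its gap is at least $2P$, as required.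

Three further remarks will be used. First, an active raw bin has an empty target cell that only it can enter, so a full pool implies that there is no active raw bin. Second, a full pool implies that an epoch is in progress: if none was in progress when the pool became full, one started, and an epoch ends only when a token leaves, after which the pool is not full. Hence Rule 4 is used only during epochs. Third, a taken token has gap below $2P$, so it is a short private bin; gaps only decrease, so it stays short, is never released, and never returns to the pool. In particular the bin taken at the end of an epoch is not released.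

## 8. The waste at scale $W$

We continue to assume $M\le W/4$, and put $b=M/2$.

**Step 1. Closed bins waste less than $1/K$ each.** A closed bin that was a token of gap $p$ when taken by $w$ satisfied (5), and received only items of size $1/w$ afterwards, until fewer than $1/w$ remained. Its final gap is $\{wp\}/w<\eta/W=1/K$. A closed bin that was never a token was opened empty by Rule 4 for some $w$ and stayed private to $w$; its gap is always a multiple of $1/w$, so it ends with gap 0.

**Step 2. Few windows use Rule 4 in one epoch.** We show that at any time during an epoch, the number of distinct windows that have used Rule 4 in this epoch so far is at most $b$. Let $\mathcal S'\subset\mathcal S_0$ be the set of tokens still in the pool at the time considered; to cover the whole epoch, take the time just before the departure that ends it. At most $\lceil M/2\rceil-1$ tokens of $\mathcal S_0$ have left, so $|\mathcal S'|\ge M/2$. These tokens were in the pool, with unchanged gaps, ever since the epoch started. So each $w$ that used Rule 4 satisfies $\{wp\}\ge\eta$ for the gap $p$ of every token in $\mathcal S'$. These gaps are in different cells, so they are $1/W$-separated modulo 1. By Lemma 3 the number of such $w$ is at most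
$$\frac{84\,TW}{(M/2)\eta^2}=\frac{168\,TW}{M\eta^2}\le\frac{168}{484}M\le\frac M2,$$
because $M^2\ge484\,TW/\eta^2$. This is what fixes the size of the pool.

**Step 3. At any time there are at most $b$ long private bins.** A long private bin was not a token, by the third remark of Section 7, so it was opened by Rule 4, during some epoch. It was opened in the current epoch, since all long private bins are released when an epoch ends and a short bin never becomes long. There is at most one private bin per window, so Step 2 gives at most $b$ of them. In particular, at most $b$ bins are released at the end of an epoch, because the departure that ends it creates no long bin.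

**Step 4. At any time there are at most $2b+1$ raw bins.** Recycling must not produce an unbounded stock of raw bins. The reason it does not is that between two epoch starts the pool loses at least $\lceil M/2\rceil\ge b$ tokens, and replacing them consumes that many raw bins.

Let $\rho$ be the number of raw bins. It changes only as follows: it goes from 0 to 1 when a raw bin is opened, which happens only if $\rho=0$; it drops by 1 at a landing; it rises by at most $b$ at an epoch end. Consider a time interval with no epoch end, with $\rho=\rho_0$ at its start. After $n$ landings, $\rho\le\max(\rho_0-n,1)$: an opening produces the value $1$, and a landing lowers $\rho$ by 1 while it lowers the bound by at most 1. In particular $\rho$ never exceeds $\max(\rho_0,1)$ in the interval.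

Let $\rho_k$ be the value of $\rho$ at the start of epoch $k$. Before the first epoch there is no release, so $\rho\le1$ up to then and $\rho_1\le1$. Let $n_1$ be the number of landings during epoch $k$, and $n_2$ the number between its end and the start of epoch $k+1$, including the landing that starts epoch $k+1$. The pool is full at both starts, so $n_1+n_2$ equals the number of departures in between, which is at least $\lceil M/2\rceil\ge b$. The interval estimate, the release, and the interval estimate again give
$$\rho_{k+1}\le\max\big(\max(\rho_k-n_1,1)+b-n_2,\;1\big)\le\max(\rho_k,\,b+1).$$
For the last inequality: if $\rho_k-n_1\ge1$, the first entry is $\rho_k+b-(n_1+n_2)\le\rho_k$; otherwise it is $1+b-n_2\le b+1$. By induction $\rho_k\le b+1$ for all $k$. So $\rho\le b+1$ during each epoch, $\rho\le2b+1$ right after a release, and $\rho\le2b+1$ from there to the start of the next epoch, if there is one.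

**Step 5. Short private bins.** Each has gap less than $2P=4M/W$, and there is at most one for each of at most $W$ windows. Together they waste at most $4M$.

**Step 6. Total for the scale.** At any time the unfinished bins waste at most
$$\underbrace{M}_{\text{tokens}}+\underbrace{2b+1}_{\text{raw}}+\underbrace{b}_{\text{long private}}+\underbrace{4M}_{\text{short private}}=\frac{13}2M+1\le7M,$$
where we used $b=M/2$ and $M\ge22$. Let $s_W$ be the total size of the items of the scale. By Step 1 each closed bin has load greater than $1-\frac1K\ge\frac12$, so there are at most $2s_W$ closed bins, and they waste at most $2s_W/K$ in total. In the other case, $M>W/4$, the waste is at most $4M$. So by (1), in both cases scale $W$ uses at most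
$$s_W+\frac{2s_W}K+7M_W\quad\text{bins, where}\quad M_W\le1+22\sqrt T\,\frac K{\sqrt W}. \tag{8}$$
Here $M_W$ is the number $M$ of the scale, and we used $\sqrt W/\eta=K/\sqrt W$.

## 9. Summation over scales and phases: proof of Theorem 2

**Step 1. The bound for $A_K$.** We add the contributions of all scales. There are $O(\log K)$ scales, and $\sum W^{-1/2}$ over powers of two $W\ge W_0$ is a geometric series, at most $W_0^{-1/2}/(1-2^{-1/2})$. Since $W_0\ge K^{2/3}$,
$$\sum_W7M_W\le O(\log K)+O\big(\sqrt{T(K)}\,K\,W_0^{-1/2}\big)=O\big(\sqrt{T(K)}\,K^{2/3}\big).$$
The windows below $W_0$ add waste at most $W_0\le2K^{2/3}$, and the tiny items, of total size $s'$, cost at most $s'+2s'/K+1$ bins. So (2) holds with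
$$g(K)=O\big(\sqrt{T(K)}\,K^{2/3}\big)=K^{2/3}\exp\Big(O\Big(\frac{\log K}{\log\log K}\Big)\Big)\qquad(K\ge3).$$
The cut at $W_0\approx K^{2/3}$ is the balance between the cost $W_0$ of the single-$w$ bins below it and the cost $K/\sqrt{W_0}$ of the smallest scale above it.

**Step 2. The phases.** In Lemma 2 we now balance $4^r/K_r$ against $K_r^{2/3}$, which suggests $K_r\approx4^{3r/5}$. Take $K_0=2$ and $K_r=\lceil4^{3r/5}\rceil$ for $r\ge1$; these are at least 2. For $r\ge1$ we have $2\cdot4^r/K_r\le2\cdot4^{2r/5}$. Also $K_r\le2\cdot4^{3r/5}$, so $K_r^{2/3}\le2^{2/3}\cdot4^{2r/5}$ and $\log K_r=O(r)$. Hence there is a constant $c$ with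
$$F_r\le4^{2r/5}e^{cr/\log r}\qquad(r\ge2).$$
For $2\le r\le R$ with $R\ge4$ we have $r/\log r\le R/\log R$, because $x/\log x$ increases for $x\ge e$ and its values at $2$ and at $4$ are equal. Summing the geometric series,
$$G(R)\le F_0+F_1+e^{cR/\log R}\sum_{r\le R}4^{2r/5}\le4^{2R/5}e^{O(R/\log R)}$$
for large $R$. Finally put $R=\lfloor1+\log_4h\rfloor$. Then $4^{2R/5}\le4^{2/5}h^{2/5}$, and $R/\log R=O(\log h/\log\log h)$. By Lemma 2, on every nonempty $\sigma$ the algorithm uses at most $H(\sigma)+f(H(\sigma))$ bins, where for a suitable constant $C$ and all large $h$
$$f(h)\le h^{2/5}\exp\Big(C\frac{\log h}{\log\log h}\Big)=h^{2/5+o(1)},$$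
and on the empty input it uses none. This proves Theorem 2. $\blacksquare$
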